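\title{Finite simple stochastic multiplayer games have subgame-perfect equilibria}

\begin{abstract}
We prove that every finite turn-based stochastic multiplayer game in which terminal vertices carry nonnegative payoffs and non-terminating plays pay zero has a pure subgame-perfect equilibrium. In particular, every finite simple stochastic multiplayer game has one. The proof raises, by transfinite recursion, a lower bound on what the owner of each vertex must receive, records whether the bound is attained, and carries along a positional profile that meets the current bounds and terminates almost surely. The final bounds describe all pure subgame-perfect equilibria. Two examples show that neither finiteness nor the assumption that non-termination is a worst outcome can be dropped.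
\end{abstract}

\section{Introduction}

A token moves along the edges of a directed graph. At some vertices a player chooses the next edge, at others chance does. The players are paid when the token arrives at a terminal vertex, and they receive nothing if it never does. We ask whether there is a way of playing from which no player wants to depart, whatever has happened before.

\subsection{Games and equilibria}

A \emph{game} $\mathcal G$ consists of a finite set $\Pi$ of players; a nonempty countable set $V$ of vertices, partitioned into sets $V_i$ ($i\in\Pi$) of vertices controlled by player $i$ and a set $V_\circ$ of stochastic vertices; an edge relation $E\subseteq V\times V$ in which every vertex has a successor; a probability distribution $\Delta(v)$ over the successors of each $v\in V_\circ$ (some successors may have probability $0$); and payoffs $p_i(t)\ge 0$ for each player $i$ and each \emph{terminal} vertex $t$, that is, each vertex whose only successor is itself. The game is \emph{finite} if $V$ is finite. A \emph{play} is an infinite path in $(V,E)$. A play that reaches a terminal vertex $t$ pays $p_i(t)$ to player $i$, and a play that reaches no terminal vertex pays $0$ to every player. The game is a \emph{simple stochastic multiplayer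 game} (SSMG) if all $p_i(t)$ lie in $\{0,1\}$; then player $i$ wants to reach the set $F_i=\{t: p_i(t)=1\}$. The game is \emph{deterministic} if $V_\circ=\emptyset$.

A \emph{history} is a nonempty finite path in $(V,E)$; a history \emph{from} $v$ is one that starts at $v$, and $\operatorname{last}(h)$ is the last vertex of $h$. A (mixed, behavioral) \emph{strategy} of player $i$ maps each history $h$ with $\operatorname{last}(h)\in V_i$ to a probability distribution over the successors of $\operatorname{last}(h)$. It is \emph{pure} if each of these distributions is concentrated on one successor, and a pure strategy is \emph{positional} if this successor depends only on $\operatorname{last}(h)$. A \emph{profile} $\sigma$ is a choice of one strategy for each player; if it is pure, $\sigma(h)$ denotes the successor chosen after $h$. A profile and an initial vertex $v_0$ determine a probability measure on the plays from $v_0$, under which the set of plays beginning with $v_0v_1\cdots v_n$ has as probability the product of the probabilities of the $n$ moves. The payoff of a player under the profile is her expected payoff under this measure.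

For $\epsilon\ge0$, the profile $\sigma$ is an \emph{$\epsilon$-equilibrium} of $(\mathcal G,v_0)$ if no player can increase her payoff by more than $\epsilon$ by switching, alone, to another strategy; a \emph{Nash equilibrium} is a $0$-equilibrium. A Nash equilibrium may rest on threats that nobody would carry out once called upon to do so, and subgame perfection excludes this. For a history $h=h'v$ with last vertex $v$ (the word $h'$ may be empty), let $\sigma|h$ be the profile that plays after a history $g$ from $v$ as $\sigma$ plays after $h'g$. The profile $\sigma$ is a \emph{subgame-perfect $\epsilon$-equilibrium} of $(\mathcal G,v_0)$ if $\sigma|h$ is an $\epsilon$-equilibrium of $(\mathcal G,\operatorname{last}(h))$ for every history $h$ from $v_0$, whether or not $h$ has positive probability under $\sigma$. (The past does not affect payoffs: a terminal vertex cannot be left, so a play from $v$ and the same play preceded by $h'$ reach the same terminal vertex, if any.) For $\epsilon=0$ we speak of a \emph{subgame-perfect equilibrium} (SPE).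

\subsection{The problem and the result}

If a finite game has no cycles other than the loops at terminal vertices, backward induction gives a pure positional SPE: treat the vertices from the terminal ones backward, and let each player choose a successor that is best for her. On a graph with cycles backward induction has no place to start. Two results of Flesch et al.~\cite{Flesch} cover part of the ground: every finite SSMG has a subgame-perfect $\epsilon$-equilibrium for every $\epsilon>0$, and every finite deterministic game with nonnegative terminal payoffs has an SPE. The remaining question is posed as open in~\cite{SMG}.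

\medskip
\noindent\textbf{Problem.} Does every finite SSMG $(\mathcal G,v_0)$ have a subgame-perfect equilibrium?
\medskip

The two results suggest that it does, but the step from them to a positive answer is not a matter of taking limits. Let one player own a vertex with a loop and an edge to a terminal vertex that pays $1$. The profile that takes the loop after histories of length less than $n$ and exits after all longer ones is an SPE for every $n$; the pointwise limit of these profiles loops forever, pays $0$, and is not an equilibrium. Chance adds a second obstacle. In a finite deterministic game pure profiles have finitely many possible payoffs, whereas with chance they can have infinitely many (Example~\ref{ex:omega}), so that a worst punishment has to be found in an infinite set on which compactness gives no hold. Finally, the statement is fragile: it fails for a game with two non-terminal vertices once negative terminal payoffs are allowed, and for an infinite game with one player (Theorem~\ref{thm:sharp}). The answer is nevertheless positive, for arbitrary nonnegative terminal payoffs and in pure strategies.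

\begin{theorem}\label{thm:main}
Let $\mathcal G$ be a finite game with terminal payoffs $p_i(t)\ge0$. There is a pure profile $\sigma$ that is an SPE of $(\mathcal G,v_0)$ for every $v_0\in V$. It can be chosen together with a positional pure profile $\tau$ such that
\begin{enumerate}
\item[(a)] from every initial vertex, $\sigma$ follows $\tau$ as long as nobody deviates: $\sigma(h)=\tau(\operatorname{last}(h))$ for every history $h$ that ends in a vertex controlled by a player and in which every move made by a player is the one prescribed by $\tau$;
\item[(b)] from every initial vertex, play under $\tau$ almost surely reaches a terminal vertex or a vertex from which, under every profile, a terminal vertex is reached with probability $0$.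
\end{enumerate}
In particular, every finite SSMG has a subgame-perfect equilibrium.
\end{theorem}

The proof attaches to each vertex a lower bound on what its owner must receive from there on, and calls a pure course of play viable if it respects these bounds wherever it goes. If the owner of $v$ can move to $w$ and every viable course from $w$ pays her more than the bound at $v$ demands, the bound at $v$ is raised. When no bound can be raised, every deviation can be answered by a viable course that pays the deviator no more than she had, and this yields an SPE, provided that viable courses still exist from every vertex (Section~\ref{sec:stable}). The proviso is the heart of the matter. We secure it by carrying along a positional profile that meets the current bounds and terminates almost surely, and by showing that no update destroys its termination (Sections~\ref{sec:construction}--\ref{sec:persist}). The equilibrium is exact because a bound is not a number $m$ but a ray, $[m,\infty)$ or $(m,\infty)$. Section~\ref{sec:all} shows that the final bounds describe all pure SPE, and Section~\ref{sec:hyp} examines the hypotheses. Neither section is needed for Theorem~\ref{thm:main}.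

\section{A three-player cycle}\label{sec:cycle}

The following game shows how bounds turn into threats. Players $1,2,3$ own vertices $v_1,v_2,v_3$; indices are read modulo $3$. At $v_i$ player $i$ either \emph{stops}, moving to a terminal vertex $t_i$, or \emph{passes} to $v_{i+1}$. The payoff vectors are
\[
p(t_1)=(1,0,2),\qquad p(t_2)=(2,1,0),\qquad p(t_3)=(0,2,1).
\]
Thus player $i$ receives $1$ at $t_i$, $2$ at $t_{i+1}$, and $0$ at $t_{i+2}$. (To obtain an SSMG, halve the payoffs and replace $t_i$ by a fair coin toss between two terminal vertices, both in $F_{i-1}$ and one of them in $F_i$.)

No positional pure profile is an SPE. Let $S$ be the set of players who stop. If $S=\emptyset$, any player gains by stopping. If $i,i+1\in S$, player $i$ gains by passing at $v_i$, which yields $2$ instead of $1$. Any two of the three players are neighbors on the cycle, so the remaining case is $S=\{i\}$; then player $i+1$ receives $p_{i+1}(t_i)=0$ at $v_{i+1}$ and gains by stopping.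

To find an equilibrium, begin with what every SPE must satisfy: at $v_i$ player $i$ receives at least $1$, after any history, because she can stop. Call a pure course of play viable if it pays at least $1$ to player $j$ from each visit to $v_j$ on, for every $j$. From $v_i$ there are two viable courses: $A_i$, in which $i$ stops at once, and $B_i$, in which $i$ passes and $i+1$ stops. A course that visits all three vertices would have to pay at least $1$ to everybody, and no outcome does. Can the bound at $v_i$ be raised, on the ground that player $i$ may also pass? The viable courses from $v_{i+1}$ are $A_{i+1}$ and $B_{i+1}$, which pay her $2$ and $0$. Since $0<1$, passing guarantees her nothing beyond the present bound, and the bounds are stable.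

Stability says that a deviation from a viable course can be punished by another viable course. Start with $A_i$. If player $i$ passes instead of stopping, switch to $B_{i+1}$, which pays her $0$. The punishment is itself enforced: in $B_{i+1}$ player $i+1$ receives $2$ and would get $1$ by stopping, and after her pass the course is $A_{i+2}$, to which the same threat applies. The resulting profile says: stop at even times, pass at odd times. It is an SPE. A player who moves at an odd time already receives the maximum $2$. A player $i$ who moves at an even time receives $1$, and if she passes, play stops two steps later at $t_{i+2}$, before her next turn, and pays her $0$. As long as nobody deviates, play follows the positional profile $\tau$ in which everybody stops; memory is needed only to punish.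

In this game a single round of updates sufficed, viable courses were plainly available, and the worst viable payoff was a minimum over two numbers. None of this is automatic in general.

\section{Reduced games, plans and viability}\label{sec:setup}

\subsection{Reduction}

Two features of a general finite game are inconvenient: edges of probability $0$, which lead to subgames that no profile reaches with positive probability, and vertices from which termination is impossible, which rule out a profile that terminates from everywhere. Call a finite game \emph{reduced} if every edge leaving a stochastic vertex has positive probability and a terminal vertex is reachable in the graph from every vertex.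

\begin{lemma}\label{lem:reduction}
If Theorem~\ref{thm:main} holds for reduced games, it holds for all finite games.
\end{lemma}

\begin{proof}
Let $\mathcal G$ be a finite game and $Z_0$ its set of terminal vertices. Let $E'\subseteq E$ be obtained by deleting all edges $(v,w)$ with $v\in V_\circ$ and $\Delta(v)(w)=0$, and let $U$ be the set of vertices from which $Z_0$ is not reachable in $(V,E')$. Put $Z=Z_0\cup U$ and $N=V\setminus Z$. Both $Z_0$ and $U$ are closed under $E'$. Under every profile, from every vertex, almost surely only edges of $E'$ are used; so from a vertex of $U$ play almost surely stays in $U$, reaches no terminal vertex and pays $0$ to everyone. Let $\mathcal G'$ be the game on $V$ in which the vertices of $N$ keep their $E'$-edges and every vertex of $Z$ is terminal, with payoffs $p_i(t)$ for $t\in Z_0$ and $0$ for $t\in U$. An $E'$-path from a vertex of $N$ to its first vertex in $Z_0$ avoids $U$ and is therefore a path of $\mathcal G'$; so $\mathcal G'$ is reduced.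

Let $\sigma,\tau$ be as in Theorem~\ref{thm:main} for $\mathcal G'$. In a reduced game a terminal vertex can be reached with positive probability from every vertex, so (b) says that $\tau$ reaches $Z$ almost surely. Let $\tau^*$ be a positional profile of $\mathcal G$ that agrees with $\tau$ on $N$ and is arbitrary on $Z$. Define a pure profile $\sigma^*$ of $\mathcal G$ as follows. After a history $h$ ending in $Z$, play $\tau^*(\operatorname{last}(h))$. After a history $h$ ending in $N$, play $\sigma(g)$, where $g$ is the longest suffix of $h$ all of whose steps are in $E'$; since $Z$ is closed under $E'$, all vertices of $g$ lie in $N$, and $g$ is a history of $\mathcal G'$.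

Consider the subgame of $\mathcal G$ after a history $h$. If $h$ ends in $t\in Z_0$, the payoffs are $p_i(t)$ under every profile, and if $h$ ends in $U$, they are $0$ under every profile; no deviation is profitable. Let $h$ end in $x\in N$, write $h=h'x$ and $g=g'x$ with $g$ as above. For a history $k$ from $x$ that uses only $E'$-edges and ends in $N$, the longest $E'$-suffix of $h'k$ is $g'k$, so $\sigma^*(h'k)=\sigma(g'k)$. A strategy of player $i$ in the subgame of $\mathcal G$ at $x$ restricts to such histories $k$ and so defines a strategy in the subgame of $\mathcal G'$ at $x$. Played against $\sigma^*|h$ and against $\sigma|g$ respectively, the two strategies induce the same distribution of play up to the first visit to $Z$, and from that visit on the expected payoffs agree in the two games. The same holds for $\sigma^*|h$ and $\sigma|g$ themselves. A profitable deviation from $\sigma^*$ after $h$ would thus give a profitable deviation from $\sigma$ after $g$. Hence $\sigma^*$ is an SPE of $\mathcal G$ from every vertex.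

For (a), if all moves of players in $h$ follow $\tau^*$ and $h$ ends in $N$, then all moves of players in $g$ follow $\tau$, so $\sigma^*(h)=\sigma(g)=\tau^*(\operatorname{last}(h))$; for $h$ ending in $Z$ this holds by definition. For (b), play under $\tau^*$ almost surely coincides with play under $\tau$ until $Z=Z_0\cup U$ is reached, which happens almost surely.
\end{proof}

\emph{From now until the end of Section~\ref{sec:all} the game $\mathcal G$ is reduced.} We write $Z$ for the set of terminal vertices, $N=V\setminus Z$, $N_i=N\cap V_i$, and $M=\max_{i,t}p_i(t)$. A \emph{player vertex} is an element of $\bigcup_iN_i$.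

\subsection{Plans and policies}

A \emph{plan} $\pi$ from $v$ assigns to every history from $v$ ending in a player vertex a successor of that vertex; it is a pure profile for the game started at $v$. Its payoff vector is $u(\pi)=(u_i(\pi))_{i\in\Pi}\in[0,M]^\Pi$, and $u_i(P)=\{u_i(\pi):\pi\in P\}$ for a set $P$ of plans. From $t\in Z$ there is only the trivial plan, with payoff $p(t)$. For a history $h=h'x$ from $v$, the \emph{continuation} $\pi|h$ is the plan from $x$ given by $(\pi|h)(g)=\pi(h'g)$.

A history $v_0\cdots v_n$ from $v=v_0$ is \emph{consistent} with $\pi$ if $v_{k+1}=\pi(v_0\cdots v_k)$ whenever $k<n$ and $v_k$ is a player vertex. Because the game is reduced, these are exactly the histories of positive probability under $\pi$. If a plan $\pi'$ from $v$ agrees with $\pi$ on the histories consistent with $\pi$, then by induction on the length the two plans have the same consistent histories; we call them \emph{equivalent}. Equivalent plans have the same payoff, and their continuations at consistent histories are equivalent. When we describe a plan only on its consistent histories, it is understood to be extended arbitrarily. For instance, if $x$ is a player vertex and $\pi$ is a plan from a successor $w$ of $x$, then $x\cdot\pi$ is the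 plan ``move to $w$, then follow $\pi$''. Conditioning on the first move of a plan $\pi$ from $x\in N$ gives
\begin{equation}\label{eq:onestep}
u(\pi)=u(\pi|xs)\ \text{ if $x$ is a player vertex and } s=\pi(x),\qquad u(\pi)=\sum_w\Delta(x)(w)\,u(\pi|xw)\ \text{ if } x\in V_\circ .
\end{equation}
In particular $u(x\cdot\pi)=u(\pi)$.

A \emph{policy} $\tau$ assigns a successor to each player vertex. It is a positional pure profile, and we regard it as a plan from every vertex $v$, with payoff $u(\tau,v)$; its continuation at any history ending in $x$ is $\tau$ as a plan from $x$. A policy turns the game into a finite Markov chain on $V$, and it is \emph{absorbing} if this chain reaches $Z$ almost surely from every vertex. We use the following textbook facts. A \emph{recurrent class} of a finite Markov chain is a nonempty set $C$ of states that no transition of positive probability leaves and in which every state can be reached from every other. From every state the chain almost surely enters a recurrent class, and from every state of a recurrent class it almost surely visits every state of that class. A recurrent class that contains a terminal vertex $t$ equals $\{t\}$. Hence \emph{a policy is absorbing if and only if none of its recurrent classes is contained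 in $N$.}

\subsection{Rays and viable plans}

A \emph{ray} is a nonempty subset of $[0,\infty)$ that is closed upward, that is, a set $[m,\infty)$ or $(m,\infty)$ with $m\ge0$. Any two rays are comparable by inclusion. For a nonempty $A\subseteq[0,\infty)$, the set
\[
\operatorname{up}(A)=\{r: r\ge a\text{ for some }a\in A\}
\]
is a ray; it is $[\inf A,\infty)$ if $A$ has a minimum and $(\inf A,\infty)$ otherwise. A \emph{family of rays} $T$ assigns a ray $T(x)$ to each player vertex $x$, and $T'\subseteq T$ means $T'(x)\subseteq T(x)$ for all $x$. A smaller ray is a higher bound.

\begin{definition}
A plan $\pi$ from $v$ is \emph{$T$-viable} if $u_j(\pi|h)\in T(x)$ for every history $h$ consistent with $\pi$ (including $h=v$) that ends in a vertex $x\in N_j$, for every $j$. The set of $T$-viable plans from $v$ is $P_T(v)$.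
\end{definition}

Viability is invariant under equivalence, and the trivial plan from a terminal vertex is always viable. A policy $\tau$ lies in $P_T(v)$ for all $v\in V$ if and only if $u_j(\tau,x)\in T(x)$ for all $j$ and $x\in N_j$.

\begin{lemma}\label{lem:viable}
Let $T,T'$ be families of rays.
\begin{enumerate}
\item[(i)] If $T'\subseteq T$, then $P_{T'}(v)\subseteq P_T(v)$. If $T(x)=\bigcap_\eta T_\eta(x)$ for all $x$, then $P_T(v)=\bigcap_\eta P_{T_\eta}(v)$.
\item[(ii)] If $\pi\in P_T(v)$ and $h$ is consistent with $\pi$, then $\pi|h\in P_T(\operatorname{last}(h))$.
\item[(iii)] If $x\in N_j$, $w$ is a successor of $x$, $\pi\in P_T(w)$ and $u_j(\pi)\in T(x)$, then $x\cdot\pi\in P_T(x)$.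
\item[(iv)] If $x\in N$ is stochastic and $\pi_w\in P_T(w)$ for each successor $w$, then the plan from $x$ that follows $\pi_w$ after the move to $w$ lies in $P_T(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) holds because viability is a conjunction of conditions $u_j(\pi|h)\in T(x)$. For (ii), write $h=h'x$; if $g$ is consistent with $\pi|h$, then $h'g$ is consistent with $\pi$ and $(\pi|h)|g=\pi|h'g$. In (iii) and (iv), a consistent history other than $x$ has the form $xg$ with $g$ consistent with $\pi$ (respectively with some $\pi_w$), and the continuation there is $\pi|g$ (respectively $\pi_w|g$). At the history $x$ itself the condition is $u_j(\pi)\in T(x)$ in (iii), and there is no condition in (iv).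
\end{proof}

\section{From stable bounds to an equilibrium}\label{sec:stable}

\begin{definition}
A family of rays $T$ is \emph{stable} if $P_T(v)\ne\emptyset$ for all $v\in V$, and $T(v)\subseteq\operatorname{up}(u_i(P_T(w)))$ for all $i$, all $v\in N_i$ and all successors $w$ of $v$.
\end{definition}

Unwinding the definition of $\operatorname{up}$, the second condition says: for every payoff $r\in T(v)$ that a viable plan may give to the owner of $v$, and every move $w$ that she may make, some viable plan from $w$ pays her at most $r$. This is the reason for working with rays. Suppose that we kept only numbers $m(v)$ and asked for $m(v)\ge\inf u_i(P_T(w))$. If this infimum equals $m(v)$ and is not attained, then a plan paying exactly $m(v)$ at $v$ could not be defended against the move to $w$, because every viable answer pays more. The open ray $(m(v),\infty)$ declares such plans non-viable. We shall never need to decide whether a given infimum is attained; the ray records the answer.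

\begin{proposition}\label{prop:spe}
Let $T$ be stable and let $\rho_v\in P_T(v)$ be given for each $v\in V$. There is a pure profile $\sigma$ that is an SPE of $(\mathcal G,v)$ for every $v\in V$ and agrees with $\rho_v$ on all histories from $v$ consistent with $\rho_v$.
\end{proposition}

\begin{proof}
Write $P=P_T$. For $x\in N_i$, a successor $w$ of $x$ and $r\in T(x)$, choose by stability a plan $\pi_{x,w,r}\in P(w)$ with $u_i(\pi_{x,w,r})\le r$. We attach to every history $h$ a plan $\rho_h\in P(\operatorname{last}(h))$, the plan in force after $h$, by recursion on the length. For $h=v$ it is the given plan $\rho_v$. Let $\rho_h\in P(x)$ be defined, where $x=\operatorname{last}(h)$.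
\begin{itemize}
\item If $x\in N_i$, let $s=\rho_h(x)$ be the first move of $\rho_h$ and $r=u_i(\rho_h)$; then $r\in T(x)$ because $\rho_h\in P(x)$. Put $\rho_{hs}=\rho_h|xs$, and $\rho_{hw}=\pi_{x,w,r}$ for each successor $w\ne s$.
\item If $x\in N$ is stochastic, put $\rho_{hw}=\rho_h|xw$ for each successor $w$.
\item If $x\in Z$, let $\rho_{hx}$ be the trivial plan.
\end{itemize}
The continuations used here are taken at histories consistent with $\rho_h$, so they are viable by Lemma~\ref{lem:viable}(ii). Let $\sigma(h)=\rho_h(\operatorname{last}(h))$ for every history $h$ ending in a player vertex.

Let $h=h'x$ be a history. If $g$ is a history from $x$ consistent with $\rho_h$, then $\rho_{h'g}=\rho_h|g$. Indeed, this holds for $g=x$; and if it holds for $g$, with last vertex $y\in N$, and $gs$ is consistent with $\rho_h$, then $s$ is the first move of $\rho_{h'g}$ in case $y$ is a player vertex, so that $\rho_{h'gs}=\rho_{h'g}|ys=\rho_h|gs$; for $y\in Z$ both sides are the trivial plan. Consequently $\sigma(h'g)=\rho_h(g)$ when $g$ ends in a player vertex, that is, $\sigma|h$ is equivalent to $\rho_h$. For $h=v$ this is the last assertion of the proposition. In general it shows that the payoff of player $i$ in the subgame after $h$ is $\mathcal U_i(h):=u_i(\rho_h)$.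 By \eqref{eq:onestep} and the choice of $\pi_{x,w,r}$, with $x=\operatorname{last}(h)$:
\begin{itemize}
\item if $x\in N_i$, then $\mathcal U_i(hw)\le\mathcal U_i(h)$ for every successor $w$;
\item if $x\in N_j$ with $j\ne i$, then $\mathcal U_i(h\,\sigma(h))=\mathcal U_i(h)$;
\item if $x\in N$ is stochastic, then $\sum_w\Delta(x)(w)\,\mathcal U_i(hw)=\mathcal U_i(h)$;
\item if $x\in Z$, then $\mathcal U_i(hx)=\mathcal U_i(h)=p_i(x)$.
\end{itemize}

The first item says that a single deviating move is never profitable. It remains to treat strategies that deviate many times, possibly infinitely often. Let player $i$ switch after $h$ to an arbitrary mixed strategy while the others follow $\sigma$, and let $h_n$ be the random history $n$ steps after $h$. By the four items, the conditional expectation of $\mathcal U_i(h_{n+1})$ given $h_n$ is at most $\mathcal U_i(h_n)$; in other words $(\mathcal U_i(h_n))_n$ is a supermartingale, and $\mathbb E[\mathcal U_i(h_n)]\le\mathcal U_i(h)$ for all $n$. Let $X_n=\mathcal U_i(h_n)$ if $\operatorname{last}(h_n)\in Z$ and $X_n=0$ otherwise. Along every play $X_n$ is $0$ until a terminal vertex $t$ is reached and $p_i(t)$ from then on, so $X_n$ increases to the payoff of the play. By monotone convergence, the payoff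 of the deviation is
\begin{equation}\label{eq:super}
\lim_n\mathbb E[X_n]\le\limsup_n\mathbb E[\mathcal U_i(h_n)]\le\mathcal U_i(h),
\end{equation}
where the first inequality holds because $\mathcal U_i\ge0$ gives $X_n\le\mathcal U_i(h_n)$. So no deviation after any history is profitable.
\end{proof}

\section{Raising the bounds}\label{sec:construction}

It remains to find a stable family. The family $T_0\equiv[0,\infty)$ makes every plan viable. If a family $T$ with nonempty sets $P_T$ is not stable, then, rays being comparable, there is an edge $(v,w)$ with $v\in N_i$ and $\operatorname{up}(u_i(P_T(w)))\subsetneq T(v)$, and we replace $T(v)$ by the smaller ray. The danger is that the sets of viable plans become empty, either at such a step or after infinitely many steps. Compactness of the space of plans does not protect them, because sets of viable plans need not be closed (Example~\ref{ex:loop}). We therefore maintain an explicit witness: a policy that is viable from every vertex. There are finitely many policies, so a witness survives limit stages; the work lies in repairing the witness after a single update.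

\subsection{The construction}

We define, by transfinite recursion, families of rays $T_\eta$ and policies $\tau_\eta$, and write $P_\eta=P_{T_\eta}$. That each step makes sense will follow from the invariants below.

\emph{Start.} Put $T_0(x)=[0,\infty)$ for all $x$. Let $\tau_0$ move from each player vertex to a successor whose graph distance to $Z$ is smaller.

\emph{Successor step.} Given stage $\eta$, \emph{stop} if there is no edge $(v,w)$ with $v\in N_i$ for some $i$ and $\operatorname{up}(u_i(P_\eta(w)))\subsetneq T_\eta(v)$. Otherwise choose such an edge $(v,w)$, say that stage $\eta+1$ \emph{updates along $(v,w)$}, and put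
\[
T_{\eta+1}(v)=T':=\operatorname{up}(u_i(P_\eta(w))),\qquad T_{\eta+1}(x)=T_\eta(x)\quad(x\ne v).
\]
The policy is changed only if its present move at $v$ falls short of the new bound:
\begin{itemize}
\item \emph{Keep.} If $u_i(P_\eta(\tau_\eta(v)))\subseteq T'$, let $\tau_{\eta+1}=\tau_\eta$.
\item \emph{Switch.} Otherwise let $\tau_{\eta+1}(v)=w$ and $\tau_{\eta+1}(x)=\tau_\eta(x)$ for $x\ne v$.
\end{itemize}

\emph{Limit step.} For a limit ordinal $\lambda$ put $T_\lambda(x)=\bigcap_{\eta<\lambda}T_\eta(x)$, and let $\tau_\lambda$ be a policy that equals $\tau_\eta$ for cofinally many $\eta<\lambda$ (for every $\zeta<\lambda$ there is such an $\eta$ with $\zeta\le\eta<\lambda$). Such a policy exists: if each of the finitely many policies occurred only below some bound less than $\lambda$, the largest of these bounds would be an ordinal $\eta<\lambda$ at which no policy occurs.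

For the cycle of Section~\ref{sec:cycle}, $\tau_0$ is ``everybody stops''. Updating along $(v_1,t_1)$, $(v_2,t_2)$, $(v_3,t_3)$ gives $T_3\equiv[1,\infty)$, the policy is kept each time, and the construction stops at stage $3$. The next two examples show why the policy cannot always be kept, why it cannot always be switched, and why finitely many steps do not suffice.

\begin{example}\label{ex:loop}
Player $1$ owns $a$, with successors $a$ and $s$. Player $2$ owns $s$, with terminal successors $t_1,t_2$, where $p(t_1)=(1,0)$ and $p(t_2)=(2,1)$. Take $\tau_0(a)=s$ and $\tau_0(s)=t_1$.

Stage $1$ updates along $(a,s)$. Here $u_1(P_0(s))=\{1,2\}$, so $T_1(a)=[1,\infty)$, and the policy is kept since it already moves to $s$. The set $P_1(a)$ contains, for each $n$, a plan that loops $n$ times and then moves to $s$, but it does not contain their limit, which loops forever; so $P_1(a)$ is not closed under pointwise limits.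

Stage $2$ updates along $(s,t_2)$, so $T_2(s)=[1,\infty)$. The old move $t_1$ pays $0\notin T_2(s)$ to player $2$, and the policy is switched: $\tau_2(s)=t_2$.

Stage $3$ may update along the loop $(a,a)$. Indeed, the plans in $P_2(a)$ loop finitely often and then go to $s$ and $t_2$, so $u_1(P_2(a))=\{2\}$ and $T_3(a)=[2,\infty)$. Switching to the loop would produce a policy that never terminates from $a$ and pays $0$. The rule says to keep, because $u_1(P_2(s))=\{2\}\subseteq T_3(a)$. This is no accident: the loop leads back to $a$, so whatever is viable after the old move $s$ is also available after the loop, and the loop cannot guarantee more than $s$ does. The same argument will prove invariant (A) below. At stage $3$ the edges $(a,a)$, $(a,s)$, $(s,t_1)$, $(s,t_2)$ give the rays $[2,\infty)$, $[2,\infty)$, $[0,\infty)$, $[1,\infty)$, and the construction stops.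
\end{example}

\begin{example}\label{ex:omega}
Consider the SSMG with terminal vertices $t_0,t_1$, $F_1=\{t_1\}$ and $F_2=\emptyset$. Player $1$ owns $a$, with successors $b$ and $c$. Player $2$ owns $b$, with successors $t_0$ and $d$. The stochastic vertex $c$ leads to $t_1$ or $a$, and the stochastic vertex $d$ leads to $t_1$ or $b$, each with probability $\frac12$. A plan from $b$ that moves to $d$ at the first $n$ visits to $b$ and then to $t_0$ pays $1-2^{-n}$ to player $1$. Player $2$ always receives $0$, so the ray at $b$ is never updated and every plan from $b$ stays viable; since one of these plans pays $0$ to player $1$, the only edge along which an update can occur is $(a,c)$. Suppose $T_n(a)=[1-2^{-n},\infty)$, which holds for $n=0$. The value $1-2^{-n}$ is attained in $u_1(P_n(a))$ by moving to $b$, so the minimum of $u_1(P_n(c))$ is $\frac12+\frac12(1-2^{-n})$, and $T_{n+1}(a)=[1-2^{-(n+1)},\infty)$. Hence the construction does not stop at any finite stage. At stage $\omega$ we have $T_\omega(a)=[1,\infty)$ and $u_1(P_\omega(c))=\{1\}$, and it stops. The policy $\tau_0(a)=c$, $\tau_0(b)=t_0$ pays $1$ to player $1$ from $a$ and is kept throughout.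
\end{example}

\subsection{The invariants}

We shall prove that every stage $\eta$ reached by the construction has the following properties; in particular that each $T_\eta(x)$ is a ray.
\begin{enumerate}
\item[(M)] \emph{Monotone.} $T_\eta\subseteq T_\zeta$, and hence $P_\eta\subseteq P_\zeta$, for all $\zeta\le\eta$.
\item[(A)] \emph{Absorbing.} $\tau_\eta$ is absorbing.
\item[(V)] \emph{Viable.} $\tau_\eta\in P_\eta(v)$ for all $v\in V$.
\item[(S)] \emph{Safe moves.} $u_j(P_\eta(\tau_\eta(x)))\subseteq T_\eta(x)$ for all $j$ and $x\in N_j$.
\item[(S$^+$)] If $\eta=\eta'+1$, then $u_j(P_{\eta'}(\tau_\eta(x)))\subseteq T_\eta(x)$ for all $j$ and $x\in N_j$.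
\item[(F)] \emph{Frozen moves.} If $\zeta<\eta$ and $T_\eta(x)=T_\zeta(x)$, then $\tau_\eta(x)=\tau_\zeta(x)$.
\end{enumerate}
The aim is (V). It makes the sets $P_\eta(w)$ nonempty, so that the successor step is defined and $T'$ is a ray. Invariant (S) says more than (V) at a single vertex: after the move $\tau_\eta(x)$, \emph{every} viable continuation meets the bound at $x$. Invariant (S$^+$) strengthens (S) by allowing continuations that are viable only for the previous stage; it implies (S) at $\eta$ because $P_\eta\subseteq P_{\eta'}$. It allows us to obtain the bounds of a new stage from viability at the old one, before anything is known about viability at the new one. Invariant (F) says that the move at $x$ changes only when the ray at $x$ shrinks; it is needed only for open rays.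

At stage $0$, (S) and (V) hold because payoffs are nonnegative, and (M), (S$^+$), (F) ask nothing. For (A), suppose that $C\subseteq N$ is a recurrent class of $\tau_0$ and take $x\in C$ with least distance to $Z$. With positive probability the chain moves from $x$ to a vertex of smaller distance: to $\tau_0(x)$ if $x$ is a player vertex, and to the next vertex on a shortest path to $Z$ if $x$ is stochastic. That vertex is outside $C$, a contradiction.

\section{The pasting lemma}\label{sec:pasting}

Both (A) and (V) at a successor stage require the viability of a plan of the form ``follow the policy until a set $Q$ is reached, then follow given viable plans''. If the policy had no cycles outside $Q$, this would follow from (S) and Lemma~\ref{lem:viable}(iii),(iv) by induction backward from $Q$. With cycles the argument is circular: the bound at $x$ follows from viability at the next vertex, which may depend on the bound at $x$. We break the circle in two steps. First we cut the plan off after $n$ steps, so that backward induction applies, and let $n\to\infty$; the limit yields each bound up to its endpoint. If a bound still fails, the ray is open and the payoff is its endpoint. This pins the ray down so tightly that, by (F), the policy made the same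 move at the earliest stage at which a bound fails, and there (S$^+$) applies without circularity.

\begin{lemma}\label{lem:pasting}
Assume that all invariants hold at all stages $\le\eta$. Let either $\xi=\eta$, or $\xi=\eta+1$ where \textup{(M)}, \textup{(S$^+$)} and \textup{(F)} hold at $\eta+1$. Put $\theta=\tau_\xi$. Let $Q\subseteq V$, let $\pi_q\in P_\xi(q)$ for $q\in Q$, and let $y$ be a vertex from which $\theta$ reaches $Q$ almost surely. For $z\in V$ let $\Psi_z$ be the plan from $z$ that follows $\theta$ until the first visit to $Q$ and, if this visit is at $q$, follows $\pi_q$ from then on. Then $\Psi_y\in P_\xi(y)$.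
\end{lemma}

\begin{proof}
For $q\in Q$ we have $\Psi_q=\pi_q$. Let $R$ be the set of last vertices of histories from $y$ that are consistent with $\theta$ and avoid $Q$; so $y\in R\cup Q$. From every $x\in R$ the policy $\theta$ reaches $Q$ almost surely, for otherwise going from $y$ to $x$ along such a history and avoiding $Q$ forever after would have positive probability. In particular $R$ contains no terminal vertex, so $R\subseteq N$. For $x\in R$, the vertex $\theta(x)$, or every successor of $x$ if $x$ is stochastic, lies in $R\cup Q$.

Let $z\in R\cup Q$. A history consistent with $\Psi_z$ either avoids $Q$, in which case it ends in some $x\in R$ and the continuation of $\Psi_z$ is $\Psi_x$; or it has the form $g'g$, where $g'$ avoids $Q$ and $g$ is a history from some $q\in Q$ consistent with $\pi_q$, in which case the continuation is $\pi_q|g$. Since $\pi_q\in P_\xi(q)\subseteq P_\zeta(q)$ for $\zeta\le\xi$, this gives the following criterion for every $\zeta\le\xi$: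
\begin{equation}\label{eq:crit}
\text{if } u_k(\Psi_x)\in T_\zeta(x)\text{ for all $k$ and all }x\in R\cap N_k,\text{ then }\Psi_z\in P_\zeta(z)\text{ for all }z\in R\cup Q.
\end{equation}
Moreover, by (S) at $\eta$ if $\xi=\eta$ and by (S$^+$) at $\eta+1$ if $\xi=\eta+1$,
\begin{equation}\label{eq:safe}
u_j(P_\eta(\theta(x)))\subseteq T_\xi(x)\qquad\text{for all $j$ and }x\in N_j .
\end{equation}

\emph{Step 1: $u_j(\Psi_x)\ge\inf T_\xi(x)$ for all $j$ and $x\in R\cap N_j$.} For $z\in R\cup Q$ and $n\ge0$ let $\Psi_{z,n}$ be the plan that plays as $\Psi_z$, except that if $n$ steps have been made and $Q$ has not been visited, it follows $\tau_\eta$ from then on. We show $\Psi_{z,n}\in P_\eta(z)$ by induction on $n$. If $z\in Q$, then $\Psi_{z,n}=\pi_z\in P_\xi(z)\subseteq P_\eta(z)$. If $z\in R$ and $n=0$, then $\Psi_{z,0}=\tau_\eta\in P_\eta(z)$ by (V) at $\eta$. If $z\in R$ is stochastic and $n\ge1$, then $\Psi_{z,n}$ follows $\Psi_{w,n-1}\in P_\eta(w)$ after the move to $w$, and Lemma~\ref{lem:viable}(iv) applies. If $z\in R\cap N_j$ and $n\ge1$, then $\Psi_{z,n}$ is equivalent to $z\cdot\Psi_{\theta(z),n-1}$ with $\Psi_{\theta(z),n-1}\in P_\eta(\theta(z))$; by \eqref{eq:safe},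
\[
u_j(\Psi_{z,n})=u_j(\Psi_{\theta(z),n-1})\in T_\xi(z)\subseteq T_\eta(z),
\]
and Lemma~\ref{lem:viable}(iii) applies.

The last display shows $u_j(\Psi_{x,n})\in T_\xi(x)$ for $x\in R\cap N_j$ and $n\ge1$. Let $\alpha_n$ be the probability that $\theta$, started at $x$, does not visit $Q$ within $n$ steps; $\alpha_n\to0$ because $Q$ is reached almost surely. A history of at most $n$ steps from $x$ that ends with the first visit to $Q$, at $q$ say, has the same probability under $\Psi_{x,n}$ and $\Psi_x$, and both plans continue with $\pi_q$. These histories contribute the same amount to both payoffs, and the remaining event has probability $\alpha_n$ and contributes an amount in $[0,M\alpha_n]$ to each. Hence $|u_j(\Psi_{x,n})-u_j(\Psi_x)|\le M\alpha_n\to0$, and Step 1 follows.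

\emph{Step 2: the endpoints.} Suppose $\Psi_y\notin P_\xi(y)$. By \eqref{eq:crit} with $\zeta=\xi$, some bound of stage $\xi$ fails on $R$. Let $\zeta\le\xi$ be the least ordinal such that $u_j(\Psi_x)\notin T_\zeta(x)$ for some $j$ and some $x\in R\cap N_j$, and fix such $j$ and $x$. We have $\zeta\ne0$ because payoffs are nonnegative, and $\zeta$ is not a limit ordinal because a number outside $\bigcap_{\zeta'<\zeta}T_{\zeta'}(x)$ is outside some $T_{\zeta'}(x)$. So $\zeta=\zeta'+1$. By minimality of $\zeta$ and \eqref{eq:crit},
\begin{equation}\label{eq:earlier}
\Psi_z\in P_{\zeta'}(z)\qquad\text{for all }z\in R\cup Q .
\end{equation}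
Let $m=u_j(\Psi_x)$. By Step 1 and (M), $m\ge\inf T_\xi(x)\ge\inf T_\zeta(x)$. As $m$ does not belong to the ray $T_\zeta(x)$, also $m\le\inf T_\zeta(x)$. So both infima equal $m$, and $T_\zeta(x)=(m,\infty)$. The ray $T_\xi(x)$ is contained in $(m,\infty)$ and has infimum $m$, so $T_\xi(x)=(m,\infty)=T_\zeta(x)$. By (F) at $\xi$ (or trivially, if $\zeta=\xi$) we get $\theta(x)=\tau_\xi(x)=\tau_\zeta(x)$. This vertex lies in $R\cup Q$, so \eqref{eq:earlier} gives $\Psi_{\theta(x)}\in P_{\zeta'}(\tau_\zeta(x))$. Invariant (S$^+$) holds at the successor stage $\zeta\le\xi$, and therefore
\[
m=u_j(\Psi_x)=u_j(\Psi_{\theta(x)})\in T_\zeta(x),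
\]
contrary to the choice of $x$.
\end{proof}

\section{The invariants persist}\label{sec:persist}

\begin{lemma}\label{lem:succ}
If all invariants hold at all stages $\le\eta$ and the construction does not stop at $\eta$, then they hold at $\eta+1$.
\end{lemma}

\begin{proof}
Let stage $\eta+1$ update along $(v,w)$ with $v\in N_i$, and let $T'=T_{\eta+1}(v)$. The order of verification matters, since (V) rests on all the others.

(M) holds because $T_{\eta+1}\subseteq T_\eta$.

(S$^+$) and (S). At $x\ne v$ neither the ray nor the move changes, so the required inclusion is (S) at $\eta$. At $v$ it is the defining condition of case \emph{keep}, and in case \emph{switch} it reads $u_i(P_\eta(w))\subseteq\operatorname{up}(u_i(P_\eta(w)))$. As noted, (S$^+$) implies (S).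

(F). Let $\zeta\le\eta$ and $T_{\eta+1}(x)=T_\zeta(x)$. Then $x\ne v$, since $T_{\eta+1}(v)\subsetneq T_\eta(v)\subseteq T_\zeta(v)$. So $T_\eta(x)=T_{\eta+1}(x)=T_\zeta(x)$, and $\tau_{\eta+1}(x)=\tau_\eta(x)=\tau_\zeta(x)$ by (F) at $\eta$.

(A). In case \emph{keep} there is nothing to prove. In case \emph{switch}, suppose that $\tau'=\tau_{\eta+1}$ has a recurrent class $C\subseteq N$. The chains of $\tau'$ and $\tau_\eta$ have the same transitions at all vertices other than $v$. If $v\notin C$, then $C$ is a recurrent class of $\tau_\eta$, contradicting (A) at $\eta$. So $v\in C$, and then $w=\tau'(v)\in C$. From $w$ the chain of $\tau'$ visits $v$ almost surely, and until it does it moves as the chain of $\tau_\eta$; hence $\tau_\eta$ reaches $v$ from $w$ almost surely (trivially so if $w=v$). We now walk back from $w$ to $v$ and play the plan that made us abandon the old move. Since we are in case \emph{switch}, there is $\pi\in P_\eta(\tau_\eta(v))$ with $u_i(\pi)\notin T'$. By (S) at $\eta$, $u_i(\pi)\in T_\eta(v)$, so $v\cdot\pi\in P_\eta(v)$ by Lemma~\ref{lem:viable}(iii). Apply Lemma~\ref{lem:pasting} with $\xi=\eta$, $Q=\{v\}$, $\pi_v=v\cdot\pi$ and $y=w$. It gives $\Psi_w\in P_\eta(w)$. Under $\Psi_w$ the vertex $v$ is reached almost surely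 and the continuation at the first visit is $v\cdot\pi$, so $u_i(\Psi_w)=u_i(\pi)$. Thus $u_i(\pi)\in u_i(P_\eta(w))\subseteq T'$, a contradiction.

(V). The hypotheses of Lemma~\ref{lem:pasting} for $\xi=\eta+1$ have been verified. Apply it with $Q=Z$ and the trivial plans. By (A) at $\eta+1$ every vertex $y$ is admissible, and $\Psi_y$ is equivalent to $\tau_{\eta+1}$ as a plan from $y$. So $\tau_{\eta+1}\in P_{\eta+1}(y)$ for all $y$.
\end{proof}

\begin{lemma}\label{lem:limit}
If $\lambda$ is a limit ordinal and all invariants hold at all stages $<\lambda$, then each $T_\lambda(x)$ is a ray and all invariants hold at $\lambda$.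
\end{lemma}

\begin{proof}
Let $H=\{\eta<\lambda:\tau_\eta=\tau_\lambda\}$, which is cofinal in $\lambda$. By (M) at earlier stages, $T_\lambda(x)=\bigcap_{\eta\in H}T_\eta(x)$. Invariant (M) holds by definition of $T_\lambda$, (A) holds since $\tau_\lambda$ is one of the earlier policies, and (S$^+$) asks nothing. Let $x\in N_j$. For $\eta\in H$, (V) at $\eta$ gives $u_j(\tau_\lambda,x)\in T_\eta(x)$, hence $u_j(\tau_\lambda,x)\in T_\lambda(x)$. So $T_\lambda(x)$ is a nonempty intersection of rays, hence a ray, and (V) holds. For $\eta\in H$, (S) at $\eta$ gives $u_j(P_\lambda(\tau_\lambda(x)))\subseteq u_j(P_\eta(\tau_\eta(x)))\subseteq T_\eta(x)$, and intersecting over $H$ yields (S). For (F), let $\zeta<\lambda$ and $T_\lambda(x)=T_\zeta(x)$, and choose $\eta\in H$ with $\eta\ge\zeta$. Then $T_\lambda(x)\subseteq T_\eta(x)\subseteq T_\zeta(x)$ forces $T_\eta(x)=T_\zeta(x)$, so $\tau_\lambda(x)=\tau_\eta(x)=\tau_\zeta(x)$ by (F) at $\eta$.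
\end{proof}

By transfinite induction the invariants hold at every stage that the construction reaches.

\begin{proposition}\label{prop:stop}
The construction stops at a countable ordinal $\Omega$. The family $T_\Omega$ is stable, and $\tau_\Omega$ is an absorbing policy with $\tau_\Omega\in P_\Omega(v)$ for all $v\in V$.
\end{proposition}

\begin{proof}
Suppose that the construction does not stop at any countable ordinal. For a player vertex $x$ let $S_x$ be the set of countable ordinals $\eta$ such that stage $\eta+1$ updates the ray at $x$. The finitely many sets $S_x$ cover the uncountable set of countable ordinals, so some $S_x$ is uncountable. For $\eta<\eta'$ in $S_x$ we have $T_{\eta'+1}(x)\subsetneq T_{\eta'}(x)\subseteq T_{\eta+1}(x)$. Hence $\eta\mapsto\inf T_{\eta+1}(x)$ is nondecreasing on $S_x$, and it is at most two-to-one because only two rays have a given infimum. Its image is an uncountable set of reals that is well ordered by $<$. This is impossible: the open intervals between each non-maximal element and its successor in the set are nonempty and pairwise disjoint, and each contains a rational number.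

At the stopping stage $\Omega$, (A) and (V) give the assertions about $\tau_\Omega$ and the nonemptiness of the sets $P_\Omega(v)$. For $v\in N_i$ and a successor $w$, the ray $\operatorname{up}(u_i(P_\Omega(w)))$ is not a proper subset of the ray $T_\Omega(v)$, so it contains $T_\Omega(v)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:reduction} we may assume that $\mathcal G$ is reduced. Let $\tau=\tau_\Omega$. By Proposition~\ref{prop:stop} we can apply Proposition~\ref{prop:spe} with $T=T_\Omega$ and $\rho_v=\tau$ for all $v$. The resulting pure profile $\sigma$ is an SPE from every vertex and agrees with $\tau$ on all histories consistent with $\tau$, which is (a). Since $\tau$ is absorbing, (b) holds.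
\end{proof}

\section{All pure subgame-perfect equilibria}\label{sec:all}

Each update encodes a deviation that is available to the owner of the updated vertex. It follows that the construction discards no plan that a pure SPE could follow, so that the final bounds are necessary as well as sufficient.

\begin{theorem}\label{thm:all}
Let $\mathcal G$ be reduced and $v_0\in V$. A plan $\pi$ from $v_0$ agrees, on its positive-probability histories, with some pure SPE of $(\mathcal G,v_0)$ if and only if $\pi\in P_\Omega(v_0)$. Hence the set of payoff vectors of pure SPE from $v_0$ is $u(P_\Omega(v_0))$, which is nonempty.
\end{theorem}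

\begin{proof}
If $\pi\in P_\Omega(v_0)$, apply Proposition~\ref{prop:spe} with $T=T_\Omega$, $\rho_{v_0}=\pi$ and $\rho_v=\tau_\Omega$ for $v\ne v_0$.

Conversely, let $\sigma$ be a pure SPE of $(\mathcal G,v_0)$, and regard $\sigma|h$ as a plan from $\operatorname{last}(h)$. We show by induction on $\eta\le\Omega$ that $\sigma|h\in P_\eta(\operatorname{last}(h))$ for all histories $h$ from $v_0$. At $\eta=0$ every plan is viable, and at limit stages the claim follows from Lemma~\ref{lem:viable}(i). Let the claim hold at $\eta$, and let stage $\eta+1$ update along $(v,w)$ with $v\in N_i$. Let $g$ be a history from $v_0$ ending in some $x\in N_j$. If $x\ne v$, then $u_j(\sigma|g)\in T_\eta(x)=T_{\eta+1}(x)$ by the claim at $\eta$. If $x=v$, player $i$ does not gain by moving to $w$ after $g$ and conforming to $\sigma$ afterward, so $u_i(\sigma|g)\ge u_i(\sigma|gw)$; since $\sigma|gw\in P_\eta(w)$, this means $u_i(\sigma|g)\in\operatorname{up}(u_i(P_\eta(w)))=T_{\eta+1}(v)$. Every continuation of $\sigma|h$ is of the form $\sigma|g$ for a history $g$ from $v_0$, so $\sigma|h\in P_{\eta+1}(\operatorname{last}(h))$. This completes the induction. If $\pi$ agrees with $\sigma$ on the histories consistent with $\pi$, then $\pi$ is equivalent to $\sigma|v_0\in P_\Omega(v_0)$,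 so $\pi\in P_\Omega(v_0)$.

The statement on payoff vectors follows from the two implications, and $\tau_\Omega\in P_\Omega(v_0)$.
\end{proof}

The left side of the equivalence does not mention the construction, so the sets $P_\Omega(v_0)$ do not depend on the choices made in it. In the cycle of Section~\ref{sec:cycle}, the pure SPE payoff vectors from $v_1$ are those of $A_1$ and $B_1$, namely $(1,0,2)$ and $(2,1,0)$.

\section{The role of the hypotheses}\label{sec:hyp}

Finiteness of $V$ was used for the absorption of $\tau_0$, for the recurrent class in the proof of (A), for the finiteness of the set of policies at limit stages, and for $M<\infty$. Nonnegativity of the terminal payoffs was used to start with $T_0\equiv[0,\infty)$ and, essentially, in the first inequality of \eqref{eq:super}. What matters there is that non-termination is a worst outcome for everyone, and the number $0$ plays no special part.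

\begin{corollary}\label{cor:shift}
Theorem~\ref{thm:main} holds for finite games with arbitrary real terminal payoffs $p_i(t)$ and payoff $c_i$ to player $i$ for non-terminating plays, provided that $p_i(t)\ge c_i$ for all $i$ and $t$.
\end{corollary}

\begin{proof}
Subtracting $c_i$ from all payoffs of player $i$ lowers her expected payoff under every profile by $c_i$ and so does not change the equilibria. The new game has terminal payoffs $p_i(t)-c_i\ge0$ and pays $0$ for non-termination.
\end{proof}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] In Corollary~\ref{cor:shift} the condition $p_i(t)\ge c_i$ cannot be dropped, even for two players, no chance, and two non-terminal vertices.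
\item[(b)] In Theorem~\ref{thm:main} finiteness of $V$ cannot be dropped, even for one player with a $0/1$ reachability objective.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) At $v_1$ player $1$ either stops, with payoffs $(-1,2)$, or moves to $v_2$. At $v_2$ player $2$ either stops, with payoffs $(-2,1)$, or moves to $v_1$. Non-termination pays $(0,0)$. Play starts at $v_1$. For each time $n\ge0$ there is exactly one history with $n$ steps that has not terminated; it ends in $v_1$ for even $n$ and in $v_2$ for odd $n$. Suppose that there is an SPE, possibly mixed. Let $q_n$ be its probability of stopping after that history and $U_i(n)$ the payoff of player $i$ in the subgame after it.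

\emph{Step 1: from every time $n$, play stops almost surely.} The probability of never stopping from time $n$ is $a_n=\prod_{k\ge n}(1-q_k)$. If $a_n>0$ for some $n$, then $a_m=a_n/\prod_{k=n}^{m-1}(1-q_k)\to1$ as $m\to\infty$, so $U_2(m)\le2(1-a_m)\to0$. For large odd $m$ player $2$ then gains by stopping, which pays $1$. This contradicts subgame perfection.

\emph{Step 2: $U_1(n)=-1$ for even $n$.} By Step 1, $U_1(n)\in[-2,-1]$, and $U_1(n)\ge-1$ because player $1$ can stop at time $n$.

\emph{Step 3: if $n$ is even and $q_n<1$, then $q_{n+1}=0$.} From $-1=U_1(n)=-q_n+(1-q_n)U_1(n+1)$ we get $U_1(n+1)=-1$. By Step 2 at time $n+2$, $U_1(n+1)=-2q_{n+1}-(1-q_{n+1})=-1-q_{n+1}$. So $q_{n+1}=0$.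

\emph{Step 4.} If $q_k=0$ for all odd $k$, player $1$ gains at time $0$ by never stopping, which pays $0>-1=U_1(0)$. So $q_k>0$ for some odd $k$. Player $2$ does not gain by moving on at time $k$ and conforming afterward, so $U_2(k+1)\le U_2(k)=q_k+(1-q_k)U_2(k+1)$, whence $U_2(k+1)\le1$. By Step 1, $U_2(k+1)=1+\beta$, where $\beta$ is the probability that, in the subgame from time $k+1$, it is player $1$ who stops. Hence $\beta=0$. We show $q_m=q_{m+1}=0$ for all even $m\ge k+1$ by induction. If $q_l=0$ for $k+1\le l<m$, then time $m$ is reached with probability $1$ in this subgame, so $q_m\le\beta=0$, and Step 3 gives $q_{m+1}=0$. Thus play never stops from time $k+1$, contradicting Step 1. So the game has no SPE.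

(b) Player $1$ controls vertices $v_n$ ($n\ge1$), with successors $v_{n+1}$ and $c_n$. The stochastic vertex $c_n$ leads to a terminal vertex in $F_1$ with probability $1-2^{-n}$ and to a terminal vertex outside $F_1$ otherwise. For a strategy from $v_1$ let $q_n\ge0$ be the probability that play visits $c_n$; then $\sum_nq_n\le1$, and the payoff is $\sum_nq_n(1-2^{-n})$. It is $0$ if all $q_n$ vanish and at most $1-q_k2^{-k}$ if $q_k>0$, so it is less than $1$ in any case. Moving to $c_n$ with certainty yields $1-2^{-n}$, so the supremum is $1$ and every strategy can be improved. There is not even a Nash equilibrium.
\end{proof}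

The two games show which parts of the proof break. In the game of (a), consider the profile in which player $1$ always stops and player $2$ never does. No single deviating move followed by conformity is profitable: player $1$ receives $-1$ whether she stops now or one round later, and player $2$ receives $2$ at $v_2$ against $1$ for stopping. Yet player $1$ gains by never stopping; so \eqref{eq:super} fails. In the game of (b), updates along $(v_n,c_n),(v_{n-1},v_n),\dots,(v_1,v_2)$, made where they apply, bring the ray at $v_1$ inside $[1-2^{-n},\infty)$. Doing this for every $n$ leaves, at the limit stage, a bound at $v_1$ contained in $[1,\infty)$, which no plan meets; so (V) fails at the limit.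

\begin{thebibliography}{9}

\bibitem{Flesch}
Flesch et al., 2010.

\bibitem{SMG}
\emph{Stochastic Multiplayer Games},
\texttt{http://publications.rwth-aachen.de/record/63898/files/3451.pdf}.

\end{thebibliography}
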